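# Movable compacta, infinite polyhedra, and products in the shape category

## 1. Two points on the dyadic solenoid

For $n\ge 0$ put $A_n=\mathbb Z/2^n$. Let $\mathbb Z$ act on $\mathbb R\times A_n$ by $k\cdot(r,b)=(r+k,b+k)$, and let $\Sigma_n=(\mathbb R\times A_n)/\mathbb Z$. Every class has representatives with $b=0$, and $(r,0),(r',0)$ are equivalent exactly when $r'-r\in 2^n\mathbb Z$. So $[r,b]\mapsto r-b$ identifies $\Sigma_n$ with the circle $\mathbb R/2^n\mathbb Z$ of length $2^n$. Reducing $b$ modulo $2^n$ gives a map $\Sigma_{n+1}\to\Sigma_n$, which in these terms is the projection $\mathbb R/2^{n+1}\mathbb Z\to\mathbb R/2^n\mathbb Z$, of degree $2$. The limit $\Sigma=\lim\Sigma_n$ is the dyadic solenoid.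

Let $c'_n\in A_n$ be the inverse of $3$ modulo $2^n$. For $n=1,\dots,5$ this is $1,3,3,11,11$. These residues are coherent: $c'_{n+1}$ reduces to $c'_n$. So we have two points of $\Sigma$, namely $x=([0,0])_n$ and $x'=([0,c'_n])_n$.

Can we walk from $x$ to $x'$? In $\Sigma_n$ certainly. For an integer $k$ the path $s\mapsto[sk,0]$, $0\le s\le1$, leads from $[0,0]$ to $[k,0]=[0,-k]$. It ends at $[0,c'_n]$ if and only if $c'_n+k=0$ in $A_n$, which after multiplication by $3$ reads $3k+1\equiv 0\pmod{2^n}$. The choice $k=(4^s-1)/3$ satisfies $3k+1=4^s$, so $k=1$ works for $n\le2$, $k=5$ for $n\le 4$, $k=21$ for $n\le6$, and so on. For each $n$ some number of turns $k$ does the job. But no $k$ does it for all $n$, since then $3k+1$ would be divisible by all powers of $2$, so $3k=-1$, which is impossible in $\mathbb Z$.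

In $\Sigma$ itself there is no path from $x$ to $x'$. Suppose there were one. Project it to $\Sigma_n$ and lift the projection to $\mathbb R\times A_n$, starting at $(0,0)$. The lift stays in $\mathbb R\times\{0\}$ and ends at a point $(k,0)$ with $[k,0]=[0,c_n']$. Here $k$ is the number of turns of the image path in $\Sigma_0=\mathbb R/\mathbb Z$, so it is the same for all $n$, and we have just seen that this cannot be.

So $x$ and $x'$ are different for homotopy theory, but any observer who sees only one finite stage at a time cannot tell them apart. Shape theory is homotopy theory for such observers. Now let a parameter $t$ run through a polyhedron $P$ and compare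
$$t\mapsto(x,t),\qquad t\mapsto(x',t)\qquad (P\to\Sigma\times P).$$
In each of the two factors an observer of this kind sees no difference. Does he see one in the product? If $P$ is infinite, he may look at stage $1$ over one part of $P$, at stage $2$ over another part, and so on.

## 2. Shape morphisms, products and movability

A compactum is a compact metric space. A polyhedron is $P=|K|$ for a simplicial complex $K$, possibly infinite, with the weak topology. "CW type" means homotopy type of a CW complex, equivalently of a polyhedron. $[Z,Q]$ is the set of homotopy classes of maps. $\mathbf{Sh}(\mathbf{Top})$ is the shape category and $S:\mathbf H(\mathbf{Top})\to\mathbf{Sh}(\mathbf{Top})$ is the shape functor; it is the identity on objects. What we need about them is contained in the following facts (Mardešić–Segal, *Shape Theory*, Ch. I and II).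

**(S1)** If $Q$ has CW type, then $S:[Z,Q]\to\mathbf{Sh}(Z,Q)$ is bijective for every space $Z$.

**Definition (expansion).** Let $(W_\lambda,q_{\lambda\lambda'})$ be an inverse system in the homotopy category, indexed by a directed set, with all $W_\lambda$ of CW type. Maps $q_\lambda:W\to W_\lambda$ with $q_{\lambda\lambda'}q_{\lambda'}\simeq q_\lambda$ form an HPol-expansion of $W$ if

- (E1) every map from $W$ to a polyhedron $R$ factors up to homotopy through some $q_\lambda$;
- (E2) if $u,v:W_\lambda\to R$ are maps to a polyhedron with $uq_\lambda\simeq vq_\lambda$, then $uq_{\lambda\lambda'}\simeq vq_{\lambda\lambda'}$ for some $\lambda'\ge\lambda$.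

**(S2)** If $(q_\lambda):W\to(W_\lambda)$ is an HPol-expansion, then $F\mapsto(S[q_\lambda]F)_\lambda$ is a bijection $\mathbf{Sh}(Z,W)\to\lim_\lambda[Z,W_\lambda]$ for every space $Z$.

**(S3)** If $X=\lim(X_n,p_{nm})$ is the limit of an inverse sequence of finite CW complexes, then the projections $p_n:X\to X_n$ form an HPol-expansion. $X$ is movable if and only if for every $n$ there is $m\ge n$ such that for every $k\ge n$ there is $r:X_m\to X_k$ with $p_{nk}r\simeq p_{nm}$. Pointed movability is characterized in the same way with pointed maps and pointed homotopies.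

*Example.* By (S2) and (S3) a shape morphism $Z\to\Sigma$ is a sequence of classes in $[Z,\Sigma_n]$ compatible with the bonding maps. For $Z$ a point, $[Z,\Sigma_n]$ has one element. So there is only one shape morphism from a point to $\Sigma$, and the inclusions of $x$ and $x'$ both induce it.

*Example.* $\Sigma$ is not movable. A map $r:\Sigma_m\to\Sigma_k$ as in (S3), with $k>m$, would satisfy $2^{k-n}\deg r=2^{m-n}$, that is, $\deg r=2^{m-k}\notin\mathbb Z$.

**Definition (product in $\mathbf{Sh}(\mathbf{Top})$).** $X\times Y$ is a product in $\mathbf{Sh}(\mathbf{Top})$ if for every space $Z$ and all shape morphisms $F:Z\to X$, $G:Z\to Y$ there is a unique shape morphism $H:Z\to X\times Y$ with $S[\pi_X]H=F$ and $S[\pi_Y]H=G$. Here $\pi_X,\pi_Y$ are the projections.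

The following is known. (i) If $X$ and $Y$ are polyhedra, $X\times Y$ is a product. (ii) (Keesling) The Cartesian product of two compact Hausdorff spaces is a product, but there is a separable metric space $X$ such that $X\times X$ is not. (iii) (Mardešić) For arbitrary $X,Y$, $X\times Y$ is a product provided $X\times P$ is a product for all polyhedra $P$. (iv) (Dydak–Mardešić) If $X$ is the dyadic solenoid and $P=P_1\vee P_2\vee\cdots$ is the wedge of a sequence of $1$-spheres, then $X\times P$ is not a product.

By (iii), products with polyhedra deserve attention. To show that one of them fails to be a product we shall use this test.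

**(T)** *Suppose $X\times P$ is a product, and $u,v:Z\to X\times P$ are maps with $S[\pi_Xu]=S[\pi_Xv]$ and $\pi_Pu\simeq\pi_Pv$. Then $qu\simeq qv$ for every map $q:X\times P\to Y$ into a space of CW type.* Indeed, uniqueness gives $S[u]=S[v]$, hence $S[qu]=S[qv]$, and (S1) applies.

We also recall a fact from general topology. If $C$ is locally compact Hausdorff, then $C\times(-)$ preserves quotient maps. In particular, if $C$ is compact Hausdorff, then $C\times|K|$ has the weak topology with respect to the sets $C\times\sigma$, $\sigma\in K$.

## 3. Mapping tori, and the solenoid times a bouquet of circles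

For a space $F$ with a homeomorphism $T:F\to F$ let $\mathbb Z$ act on $\mathbb R\times F$ by $k\cdot(r,b)=(r+k,T^kb)$, and write $\mathbb R\times_{\mathbb Z}F$ for the quotient, with elements $[r,b]$. In Section 1, $F=A_n$ and $T(b)=b+1$.

**(M1)** *The projection $\mathbb R\times F\to\mathbb R\times_{\mathbb Z}F$ is open and is a covering, and $\mathbb Z$ acts freely and transitively on its fibers.* For an open interval $U'$ of length $\le1$ the sets $k\cdot(U'\times F)=(U'+k)\times F$ are pairwise disjoint. So $U'\times F$ is mapped homeomorphically onto an open set that is evenly covered. Each point has a unique representative with $r\in[0,1)$.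

**(M2)** *If $F$ is compact metrizable, so is $\mathbb R\times_{\mathbb Z}F$.* It is the image of $[0,1]\times F$, hence compact. It is Hausdorff: two points with different $r$ modulo $1$ are separated by means of $r$, and two others lie in a common open copy of some $U'\times F$. It is an open image of a second countable space, hence second countable.

**(M3)** *If $F=\lim F_n$, where the $F_n$ are compact metrizable and all bonding maps commute with the homeomorphisms $T$, then $\mathbb R\times_{\mathbb Z}F=\lim(\mathbb R\times_{\mathbb Z}F_n)$.* There is a continuous map from left to right between compact Hausdorff spaces. All maps preserve the representatives with $r\in[0,1)$, so the map is bijective because $F=\lim F_n$. Hence it is a homeomorphism.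

**(M4)** *If $F$ is a CW complex and $T$ maps each open cell homeomorphically onto an open cell, then $\mathbb R\times_{\mathbb Z}F$ is a CW complex with cells the images of $\{0\}\times e$ and $(0,1)\times e$, $e$ a cell of $F$.* The space arises from $F$ by attaching $[0,1]\times F$ along the cellular map $\{0,1\}\times F\to F$, $(0,b)\mapsto b$, $(1,b)\mapsto T^{-1}b$. The adjunction space maps bijectively and continuously to $\mathbb R\times_{\mathbb Z}F$. The inverse is continuous because it is induced by a map from $\mathbb R\times F$ that is continuous on each $[n,n+1]\times F$.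

**(M5)** *Let $V$ be connected and let $h,h':V\to\mathbb R\times F$ lift homotopic maps to $\mathbb R\times_{\mathbb Z}F$. Then $h\simeq k\cdot h'$ for some $k\in\mathbb Z$.* Lift the homotopy starting at $h$. It ends at some lift $h''$ of the same map as $h'$. At one point $h''$ and $h'$ differ by some $k$. The lifts $h''$ and $k\cdot h'$ agree at this point, hence everywhere, as $V$ is connected.

With $A=\lim A_n$, (M3) gives $\Sigma=\mathbb R\times_{\mathbb Z}A$, and $x=[0,0]$, $x'=[0,c']$ with $c'=(c'_n)$.

We now answer the question of Section 1 for $P=P_1\vee P_2\vee\cdots$, a wedge of circles. Let $M$ be the wedge of circles $P_{i,a}$, one for each $i\ge1$ and $a\in A_i$. For $t\in P_i$ let $t_a$ be its copy in $P_{i,a}$. Let $T:M\to M$ be $t_a\mapsto t_{a+1}$, and $Y=\mathbb R\times_{\mathbb Z}M$, a CW complex by (M4). Put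
$$q:\Sigma\times P\to Y,\qquad q([r,b],t)=[r,t_{b_i}]\quad(t\in P_i).$$
Replacing $(r,b)$ by $(r+k,b+k)$ replaces $(r,t_{b_i})$ by $k\cdot(r,t_{b_i})$, so $q$ is well defined; at the wedge point the index plays no role. Since $\Sigma$ is compact, it is enough to check continuity on $\Sigma\times P_i$. The map $(r,b,t)\mapsto(r,t_{b_i})$ is continuous on $\mathbb R\times A\times P_i$, and $\mathbb R\times A\times P_i\to\Sigma\times P_i$ is an open surjection.

Let $u(t)=(x,t)$ and $v(t)=(x',t)$. They satisfy the assumptions of (T). The maps $qu,qv$ lift to $t\mapsto(0,t_0)$ and $t\mapsto(0,t_{c_i'})$ for $t\in P_i$. If $qu\simeq qv$, then (M5) gives one integer $k$ such that the maps $P\to M$, $t\mapsto t_0$ and $t\mapsto t_{c'_i+k}$ $(t\in P_i)$, are homotopic. In $H_1(M)$, which is free on the classes of the circles $P_{i,a}$, this gives $[P_{i,0}]=[P_{i,c_i'+k}]$, hence $c_i'+k=0$ in $A_i$, for all $i$. We saw in Section 1 that this is impossible. By (T), $\Sigma\times P$ is not a product, which is statement (iv).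

What happened is this: over the circle $P_i$ the map $q$ looks at stage $i$ of the solenoid, while over the wedge point it only counts turns. So one number $k$ of turns has to serve all stages at once.

The solenoid is not movable. *Is $X\times P$ a product in $\mathbf{Sh}(\mathbf{Top})$ for every movable compactum $X$ and every (not necessarily compact) polyhedron $P$?* The answer is no. We shall construct a one-dimensional movable compactum $X^{(0)}$ and a two-dimensional pointed movable Peano continuum $X^{(1)}$ whose products with $P_1\vee P_2\vee\cdots$ are not products in $\mathbf{Sh}(\mathbf{Top})$. Then we determine for which polyhedra $P$ the answer is yes for all movable $X$.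

## 4. Fixed points in every coordinate

We want to modify the tower $(\Sigma_n)$ so that it becomes movable while the obstruction survives. The simplest way to be movable is to have right inverses of all bonding maps. The degree $2$ maps $\Sigma_{n+1}\to\Sigma_n$ have none.

One may try to add a fixed point $*$ to each fiber, using $A_n\sqcup\{*\}$ with $*\mapsto *$. This fails. The new tower is $\Sigma_n\sqcup S^1$. If $p_{nk}r\simeq p_{nm}$, then $r$ must carry $\Sigma_m$ into $\Sigma_k$, because only points of $\Sigma_k$ lie over $\Sigma_n$. The degrees again give a contradiction for $k>m$. A point of $A_n$ has no canonical continuation to $A_{n+1}\sqcup\{*\}$, because the coordinates are tied together by coherence.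

So we untie the coordinates. Let $B_i=A_i\sqcup\{*\}$ and use *all* tuples $(b_1,\dots,b_n)\in B_1\times\dots\times B_n$ as the fiber of the $n$-th stage $X_n$, with $T$ adding $1$ in each coordinate and fixing $*$. Then $(b_1,\dots,b_n)\mapsto(b_1,\dots,b_n,*)$ commutes with $T$ and gives a right inverse of $X_{n+1}\to X_n$. For instance, $X_1$ has fiber $\{0,1,*\}$ and consists of two circles, which cover $\mathbb R/\mathbb Z$ twice and once. The fiber of $X_2$ has $3\cdot5=15$ points. Its orbits under $T$ are $\{(*,*)\}$, $A_1\times\{*\}$, $\{*\}\times A_2$, and the two orbits of length $4$ in $A_1\times A_2$, so $X_2$ consists of five circles. The points $[0,(0,0)]$ and $[0,(c_1',c_2')]=[0,(1,3)]$ lie on the same one, as $(0,0)=(1,3)+1\cdot(1,1)$. As before, the points $x=[0,(0)_i]$ and $x'=[0,(c_i')_i]$ of the limit can be joined in each finite stage, but with numbers of turns that cannot be chosen independently of the stage.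

Why does movability not repair this? Movability carries a path from $p_nx$ to $p_nx'$ over to $X_k$, $k>n$, by means of $r:X_n\to X_k$. But our $r$ sends $p_nx$ to $[0,(0,\dots,0,*,\dots,*)]$, which lies in a different component of $X_k$ than $p_kx=[0,(0,\dots,0)]$, since the condition $b_k=*$ is invariant under $T$. So the new path joins the wrong points. The condition $p_{nk}r\simeq p_{nm}$ controls $r$ only after projection to stage $n$.

This limit is disconnected. To get a continuum we replace the points $a\in A_i$ by spheres $S^m_a$, all attached at $*$. In order to keep the dimension finite we allow only one coordinate different from $*$ at a time. The price is that points no longer distinguish anything: for $m=1$ the limit will be path connected, so all maps $t\mapsto(x,t)$ are homotopic. We shall therefore test with spheres, and the sphere has to visit all coordinates $i=1,2,\dots$ in turn, at disjoint places.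

## 5. The compacta $X^{(m)}$

**Definition.** Let $m\ge0$ and let $B_i=\bigvee_{a\in A_i}S^m_a$ $(i\ge1)$ be a wedge of copies of $(S^m,*)$. For $m=0$ this is the discrete space $A_i\sqcup\{*\}$. For $z\in S^m$ let $z_a$ be its copy in $S^m_a$. Let $T_i:B_i\to B_i$, $z_a\mapsto z_{a+1}$; it fixes $*$. Put $B=\prod_{i\ge1}B_i$, $B^n=\prod_{i\le n}B_i$ ($B^0$ is a point), and let $T$ be the coordinatewise homeomorphism $(T_i)$ on both. For $m=0$ let $\Phi=B$, $\Phi_n=B^n$. For $m\ge1$ let $\Phi\subset B$ and $\Phi_n\subset B^n$ consist of the tuples with at most one coordinate $\ne*$. Put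
$$X=X^{(m)}=\mathbb R\times_{\mathbb Z}\Phi,\qquad X_n=\mathbb R\times_{\mathbb Z}\Phi_n .$$

For $m\ge1$, $\Phi_n$ is the wedge of $B_1,\dots,B_n$, a finite wedge of $m$-spheres. In all cases $\Phi$ is closed in $B$, hence compact metrizable, $\Phi=\lim\Phi_n$, and the maps which forget coordinates commute with $T$. For $b\in\Phi$ (or $b\in\Phi_l$, $l\ge n$) let $b|_n\in\Phi_n$ be the tuple of the first $n$ coordinates. By (M2) and (M3), $X$ is a compactum and $X=\lim X_n$ with projections $p_n[r,b]=[r,b|_n]$. By (M4), $X_n$ is a finite CW complex, and $X_0=S^1$.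

*Example.* Let $m=1$. Then $\Phi_1=S^1_0\vee S^1_1$, and $T$ exchanges the two circles. The image of $\mathbb R\times\{*\}$ in $X_1$ is the circle $\mathbb R/\mathbb Z$, and $X_1$ arises from it by gluing on the torus $(\mathbb R/2\mathbb Z)\times S^1$ along the map of $(\mathbb R/2\mathbb Z)\times\{*\}$ to $\mathbb R/\mathbb Z$ of degree $2$.

**Movability.** The map $j_n:X_n\to X_{n+1}$, $[r,b]\mapsto[r,(b,*)]$, is well defined because $T_{n+1}$ fixes $*$, and $p_{n,n+1}j_n=\mathrm{id}$. So the condition of (S3) holds with $m=n$ there and $r=j_{k-1}\cdots j_n$. Since $j_n$ preserves the base points $[0,*]$, $X$ is even pointed movable.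

**Dimension and local structure.** By (M1), $X$ is locally homeomorphic to (open interval) $\times\,\Phi$. For $m=0$, $\Phi$ is a product of finite sets, so $X^{(0)}$ is $1$-dimensional. Let $m=1$. The set $\{b\in\Phi:b_i\in S^1_a\setminus\{*\}\}$ is open in $\Phi$ and is an open arc, and these sets, for $i\ge1$ and $a\in A_i$, partition $\Phi\setminus\{*\}$. So $\Phi\setminus\{*\}$ is the topological sum of countably many open arcs. As $\Phi$ is compact metrizable, it is the one-point compactification of this sum, that is, the Hawaiian earring, a $1$-dimensional Peano continuum. Hence $X^{(1)}$ is connected (an image of $\mathbb R\times\Phi$) and locally connected. It has dimension at most $1+1$, and contains squares (interval times arc). So $X^{(1)}$ is a $2$-dimensional Peano continuum.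

**The maps $f^c$.** Let $W=S^m$ for $m\ge1$ and let $W$ be a point for $m=0$. For $m\ge1$ choose disjoint closed round balls $D_i\subset S^m\setminus\{*\}$, $i\ge1$, and maps $u_i:S^m\to S^m$ of degree $1$ with $u_i(S^m\setminus\operatorname{int}D_i)=*$. For $c=(c_i)\in\prod_iA_i$ put
$$f^c:W\to X,\qquad f^c(z)=[0,(u_i(z)_{c_i})_i].$$
For $m=0$ we read $u_i(z)_a$ as the point $a\in A_i\subset B_i$, so that $f^c$ is the point $[0,(c_i)_i]$. For $m\ge1$ the tuple $(u_i(z)_{c_i})_i$ depends continuously on $z$, coordinate by coordinate, and it lies in $\Phi$ because the $D_i$ are disjoint.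

From now on $c=(0)_i$ and $c'=(c_i')_i$, where $c_i'$ is the inverse of $3$ in $\mathbb Z/2^i$. Both are coherent. As in Section 1,
$$\text{for every } k\in\mathbb Z \text{ there is } i \text{ with } c_i\ne c_i'+k \text{ in } A_i, \tag{1}$$
since otherwise $3k+1\equiv0\pmod{2^i}$ for all $i$, so $3k=-1$. On the other hand
$$S[f^c]=S[f^{c'}]. \tag{2}$$
To prove (2), let $n$ be given and choose $k\in\mathbb Z$ representing $c_n-c'_n$. By coherence $c_i=c_i'+k$ in $A_i$ for all $i\le n$. Then $s\mapsto[sk,(u_i(z)_{c_i})_{i\le n}]$, $0\le s\le1$, is a homotopy from $p_nf^c$ to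
$$z\mapsto[k,(u_i(z)_{c_i'+k})_{i\le n}]=[k,T^k(u_i(z)_{c_i'})_{i\le n}]=[0,(u_i(z)_{c'_i})_{i\le n}]=p_nf^{c'}(z).$$
So $p_nf^c\simeq p_nf^{c'}$ for all $n$, and (2) follows from (S3) and (S2).

## 6. Filtered polyhedra for which $X^{(m)}\times P$ is not a product

A *filtration* of $|K|$ is a sequence $L_1\subset L_2\subset\cdots$ of (possibly empty) subcomplexes of $K$ with union $|K|$. For a subcomplex $L$ of $P$, $P\cup_LP$ is two copies of $P$ glued along $L$, and $\iota_0,\iota_1:P\to P\cup_LP$ are the two inclusions. For $t\in|K|$, $\operatorname{car}t$ is the simplex of $K$ whose interior contains $t$. We write $\tau\le\sigma$ if $\tau$ is a face of $\sigma$.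

**Theorem 1.** *Let $P=|K|$ be a polyhedron, $P_0$ a component of $P$, and $L_1\subset L_2\subset\cdots$ a filtration of $P_0$.*

*(a) If for every $i$ the inclusions $\iota_0,\iota_1:P_0\to P_0\cup_{L_i}P_0$ are not homotopic, then $X^{(0)}\times P$ is not a product in $\mathbf{Sh}(\mathbf{Top})$.*

*(b) If for every $i$ there is $n$ such that $H_n(L_i;\mathbb Z)\to H_n(P_0;\mathbb Z)$ is not onto, then $X^{(m)}\times P$ is not a product in $\mathbf{Sh}(\mathbf{Top})$ for every $m\ge1$.*

**Corollary 2.** *Let $P=P_1\vee P_2\vee\cdots$ be the wedge of a sequence of $1$-spheres. Then $X^{(1)}\times P$ and $X^{(0)}\times P$ are not products in $\mathbf{Sh}(\mathbf{Top})$. Here $X^{(1)}$ is a movable, even pointed movable, $2$-dimensional Peano continuum, and $X^{(0)}$ is a $1$-dimensional movable compactum.*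

*Proof.* Let $L_i=P_1\vee\dots\vee P_i$. The map $H_1(L_i)\to H_1(P)$ is not onto, as the class of $P_{i+1}$ is not in its image; use (b). The space $P\cup_{L_i}P$ is a wedge of circles containing two different copies of $P_{i+1}$. So $\iota_0,\iota_1$ differ on the class of $P_{i+1}$ in $H_1$; use (a). $\blacksquare$

*Proof of Theorem 1.*

**Step 1: what has to be constructed.** Put $H^c=f^c\times1:W\times P_0\to X\times P_0\subset X\times P$, and likewise $H^{c'}$. Since $\pi_XH^c$ is the projection to $W$ followed by $f^c$, (2) gives $S[\pi_XH^c]=S[\pi_XH^{c'}]$. Also $\pi_PH^c=\pi_PH^{c'}$. Suppose that $X\times P$ is a product. Then by (T)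
$$qH^c\simeq qH^{c'}\quad\text{for every map } q:X\times P\to Y \text{ into a space of CW type.} \tag{3}$$
We look for a $q$ that contradicts (3). It suffices to define $q$ on $X\times P_0$, which is open and closed in $X\times P$: send the rest to an extra isolated point. Since $W\times P_0$ is connected, a homotopy that starts in $Y$ stays in $Y$. So from now on we write $P$ for $P_0$ and $K$ for its triangulation.

**Step 2: a target that sees higher stages outside larger $L_i$.** As for the bouquet, $q$ shall look at a stage that depends on $t\in P$. For $\sigma\in K$ let $\mu(\sigma)=\min\{i\ge0:\sigma\in L_{i+1}\}$. If $\tau\le\sigma$ then $\mu(\tau)\le\mu(\sigma)$, and for $i\ge1$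
$$\sigma\notin L_i\iff\mu(\sigma)\ge i, \tag{4}$$
because $\mu(\sigma)\ge i$ means $\sigma\notin L_1,\dots,L_i$. Let $M$ be the quotient of $\bigsqcup_\sigma\Phi_{\mu(\sigma)}\times\sigma$ obtained by identifying, for $\tau\le\sigma$ and $t\in\tau$, the point $(b,t)\in\Phi_{\mu(\sigma)}\times\sigma$ with $(b|_{\mu(\tau)},t)\in\Phi_{\mu(\tau)}\times\tau$. Truncations compose, so the assignment $(b,t)\mapsto(b|_{\mu(\operatorname{car}t)},t)$ is compatible with the identifications. Hence each point of $M$ has a unique form $[b,t]$ with $b\in\Phi_{\mu(\operatorname{car}t)}$.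

$M$ is a CW complex. Its part over the $d$-skeleton of $K$ arises from the part over the $(d-1)$-skeleton by attaching, for each $d$-simplex $\sigma$, the finite CW complex $\Phi_{\mu(\sigma)}\times\sigma$ along the map $(b,t)\mapsto[b|_{\mu(\tau)},t]$, $t\in\tau<\sigma$, defined on the subcomplex $\Phi_{\mu(\sigma)}\times\partial\sigma$. This map is cellular: a truncation $\Phi_l\to\Phi_n$ sends each cell homeomorphically to a cell or to the vertex $*$ if $m\ge1$, and $\Phi_l,\Phi_n$ are finite discrete sets if $m=0$. $M$ is the colimit of these parts.

Truncations commute with $T$, so $T[b,t]=[Tb,t]$ defines a homeomorphism of $M$, and it permutes the cells. Let $Y=\mathbb R\times_{\mathbb Z}M$. By (M4), $Y$ is a CW complex. Define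
$$q:X\times P\to Y,\qquad q([r,b],t)=[r,[b|_{\mu(\sigma)},t]]\quad(t\in\sigma).$$
By the identifications in $M$ this does not depend on $\sigma$. It does not depend on the representative $(r,b)$ either, since $(r+k,T^kb)$ is sent to the class of $(r+k,T^k[b|_{\mu(\sigma)},t])$. Since $X$ is compact, it is enough to check continuity on $X\times\sigma$. The map $(r,b,t)\mapsto(r,[b|_{\mu(\sigma)},t])$ is continuous on $\mathbb R\times\Phi\times\sigma$, and $\mathbb R\times\Phi\times\sigma\to X\times\sigma$ is an open surjection by (M1).

**Step 3: the homotopy, lifted to $\mathbb R\times M$, has one number of turns.** The maps $qH^c,qH^{c'}$ have the lifts $h^c,h^{c'}:W\times P\to\mathbb R\times M$, where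
$$h^c(z,t)=\big(0,[(u_i(z)_{c_i})_{i\le\mu(\operatorname{car}t)},t]\big)$$
and $h^{c'}$ is given by the same formula with $c'$. On $W\times\sigma$ we may write $i\le\mu(\sigma)$ instead of $i\le\mu(\operatorname{car}t)$ without changing the point of $M$, so $h^c$ is continuous there, hence on $W\times P$. Suppose $qH^c\simeq qH^{c'}$. As $W\times P$ is connected, (M5) gives $k\in\mathbb Z$ with
$$h^c\simeq k\cdot h^{c'},\qquad k\cdot h^{c'}(z,t)=\big(k,[(u_i(z)_{c_i'+k})_{i\le\mu(\operatorname{car}t)},t]\big). \tag{5}$$

**Step 4: project to one coordinate in which the two sides differ.** By (1) choose $i$ with $a:=c_i\ne a':=c_i'+k$ in $A_i$. Let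
$$E_i=(B_i\times P)/\big((b,t)\sim(*,t),\ b\in B_i,\ t\in L_i\big).$$
Define $M\to E_i$ on $\Phi_{\mu(\sigma)}\times\sigma$ by $(b,t)\mapsto[b_i,t]$ if $\mu(\sigma)\ge i$, and by $(b,t)\mapsto[*,t]$ if $\mu(\sigma)<i$. To see that this respects the identifications, let $\tau\le\sigma$. If $\mu(\tau),\mu(\sigma)$ are both $\ge i$ or both $<i$, there is nothing to show. If $\mu(\tau)<i\le\mu(\sigma)$, then $\tau\subset L_i$ by (4), so $[b_i,t]=[*,t]$ for $t\in\tau$. Compose (5) with $\mathbb R\times M\to M\to E_i$. Where $\mu(\operatorname{car}t)\ge i$, the two ends become $[u_i(z)_a,t]$ and $[u_i(z)_{a'},t]$. Where $\mu(\operatorname{car}t)<i$, they become $[*,t]$, but then $t\in L_i$ and $[*,t]=[u_i(z)_a,t]=[u_i(z)_{a'},t]$. Hence the maps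
$$g^a,g^{a'}:W\times P\to E_i,\quad g^a(z,t)=[u_i(z)_a,t],\ g^{a'}(z,t)=[u_i(z)_{a'},t],\quad\text{are homotopic.} \tag{6}$$

**Step 5: case (a), $m=0$.** The map $B_i\to\{0,1\}$ which sends $a$ to $0$ and everything else to $1$ induces a map $E_i\to P\cup_{L_i}P$. It carries $g^a$ to $\iota_0$ and, as $a'\ne a$, $g^{a'}$ to $\iota_1$. So $\iota_0\simeq\iota_1$ by (6), contrary to the hypothesis.

**Step 6: case (b), $m\ge1$.** We translate (6) into homology. The map $B_i\to S^m$ that is the identity on $S^m_a$ and sends the other spheres to $*$ induces a map
$$E_i\to\hat E:=(S^m\times P)/\big((z,t)\sim(*,t),\ z\in S^m,\ t\in L_i\big).$$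
Let $\kappa:S^m\times P\to\hat E$ be the quotient map and $P'=\kappa(\{*\}\times P)$, a copy of $P$. Our map carries $g^a$ to $\kappa(u_i\times1)$ and $g^{a'}$ to $(z,t)\mapsto[*,t]\in P'$. So $\kappa(u_i\times1)$ is homotopic to a map into $P'$, and therefore
$$\kappa(u_i\times1)\ \text{induces } 0:\ H_*(S^m\times P)\to H_*(\hat E,P'). \tag{7}$$

We compute the target. $\hat E$ arises from $P'\cong P$ by attaching the CW complex $S^m\times P$ along the map $(z,t)\mapsto t$ on the subcomplex $(\{*\}\times P)\cup(S^m\times L_i)$. So $\kappa$ induces an isomorphism of relative homology. With the relative Künneth theorem, where $H_*(S^m,*)$ is free and concentrated in degree $m$, we get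
$$H_n(P,L_i)\xrightarrow{\ \varsigma'\times\ }H_{m+n}\big((S^m,*)\times(P,L_i)\big)\xrightarrow{\ \kappa_*\ }H_{m+n}(\hat E,P'),$$
both arrows being isomorphisms. Here $\varsigma'$ generates $H_m(S^m,*)\cong\mathbb Z$. Let $\varsigma\in H_m(S^m)$ be the class that maps to $\varsigma'$; it exists as $m\ge1$. For $x\in H_n(P)$ the class $\varsigma\times x$ is mapped by $u_i\times1$ to itself, because $u_i$ has degree $1$. By naturality of the cross product, it then goes to $\kappa_*(\varsigma'\times j_*x)$, where $j_*:H_n(P)\to H_n(P,L_i)$ is the canonical map. By (7) this is $0$, hence $j_*x=0$. So $j_*=0$ for all $n$, and by exactness $H_n(L_i)\to H_n(P)$ is onto for all $n$. This contradicts the hypothesis for our $i$. $\blacksquare$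

## 7. Polyhedra with infinitely generated homology

Which polyhedra admit a filtration as in Theorem 1(b)? If $\bigoplus_nH_n(P_0)$ is finitely generated, none: finitely many cycles generate it, they lie in a finite subcomplex, and this lies in some $L_i$. There is a converse.

**Lemma 3.** *If $P_0$ is a connected polyhedron and $\bigoplus_nH_n(P_0;\mathbb Z)$ is not finitely generated, then $P_0$ has a filtration as in Theorem 1(b). That filtration also satisfies the hypothesis of (a).*

*Proof.* **Step 1: infinitely many nonzero groups.** If $H_n(P_0)\ne0$ for infinitely many $n$, let $L_i$ be the $i$-skeleton. Given $i$, choose $n>i$ with $H_n(P_0)\ne0$. Since $H_n(L_i)=0$, the map $H_n(L_i)\to H_n(P_0)$ is not onto.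

**Step 2: one infinitely generated group; reduction to a countable quotient.** Otherwise $H=H_n(P_0)$ is not finitely generated for some $n$. A filtration is a sequence, but $H$ may be uncountable, so we first find a countable quotient $V$ of $H$ that is not finitely generated. Choose inductively $h_{k+1}\in H$ outside $\langle h_1,\dots,h_k\rangle$, and let $H'$ be the subgroup generated by all $h_k$. It is countable and not finitely generated, since finitely many of its elements lie in some $\langle h_1,\dots,h_k\rangle\ne H'$. Let $E$ be the divisible hull of $H'$. It is countable: if $H'=F/R$ with $F$ free of countable rank, then $F\otimes\mathbb Q/R$ is a countable divisible group containing $H'$. As divisible groups are injective, the inclusion $H'\to E$ extends to a homomorphism $H\to E$. Let $V$ be its image. It is countable, and it is not finitely generated because it contains $H'$. Write $V=\{v_1,v_2,\dots\}$ and $V_i=\langle v_1,\dots,v_i\rangle$, so $V_i\ne V$.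

**Step 3: the filtration.** We cut $P_0$ according to the values of a homomorphism to $V$ on $n$-simplices. Let $C_*$ be the simplicial chain complex of $P_0$ with respect to an ordering of the vertices, and $Z_n\subset C_n$ the cycles. As $C_n/Z_n\cong\partial C_n\subset C_{n-1}$ is free, $Z_n$ is a direct summand of $C_n$, and $Z_n\to H\to V$ extends to $u:C_n\to V$. Let $L_i$ consist of the simplices $\sigma$ with $u(\tau)\in V_i$ for all $n$-dimensional faces $\tau\le\sigma$. This is a subcomplex, $L_i\subset L_{i+1}$, and every $\sigma$ lies in some $L_i$, since it has only finitely many $n$-faces and $V=\bigcup V_i$. A cycle in $C_n(L_i)$ is a combination of simplices $\tau$ with $u(\tau)\in V_i$. So the image of $H_n(L_i)$ in $V$ lies in $V_i\ne V$, while $H\to V$ is onto. Hence $H_n(L_i)\to H$ is not onto.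

**Step 4: (b) implies (a).** Suppose $\iota_0\simeq\iota_1:P_0\to P_0\cup_LP_0$. The composite
$$H_n(P_0)\xrightarrow{(\iota_0)_*}H_n(P_0\cup_LP_0)\to H_n(P_0\cup_LP_0,\iota_1P_0)\cong H_n(P_0,L)$$
is the canonical map; the isomorphism is excision, induced by $\iota_0$. With $(\iota_1)_*$ in place of $(\iota_0)_*$ the composite is $0$. So the canonical map is $0$, and $H_n(L)\to H_n(P_0)$ is onto for all $n$. Hence if some $H_n(L_i)\to H_n(P_0)$ is not onto, then $\iota_0\not\simeq\iota_1$ for $L=L_i$. $\blacksquare$

**Corollary 4.** *If some component $P_0$ of $P$ has $\bigoplus_nH_n(P_0;\mathbb Z)$ not finitely generated, then $X\times P$ is not a product in $\mathbf{Sh}(\mathbf{Top})$ already for the $2$-dimensional pointed movable Peano continuum $X=X^{(1)}$, and also not for the $1$-dimensional movable compactum $X=X^{(0)}$.*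

*Proof.* Theorem 1 and Lemma 3. $\blacksquare$

## 8. The polyhedra that work for all movable compacta

The condition in Theorem 1(a) turns out to be exactly what matters.

**Theorem 5.** *For a polyhedron $P=|K|$ the following are equivalent.*

1. *$X\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$ for every compactum $X$.*
2. *$X\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$ for every movable compactum $X$.*
3. *$X^{(0)}\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$.*
4. *For every component $P_0$ of $P$ and every filtration $L_1\subset L_2\subset\cdots$ of $P_0$ by subcomplexes of $K$ there is $j$ with $\iota_0\simeq\iota_1:P_0\to P_0\cup_{L_j}P_0$.*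

*Moreover, for every compactum $X$ and every polyhedron $P$ the existence part of the universal property holds.*

*Examples for condition 4.* A finite connected $P$ satisfies it, since $L_j=P$ for some $j$. So does a contractible $P$, for instance the ray $[0,\infty)$: take $j$ with $L_j\ne\emptyset$ and contract $P$ to a point of $L_j$; then $\iota_0$ and $\iota_1$ are both homotopic to the same constant map. The bouquet $P_1\vee P_2\vee\cdots$ violates it (Corollary 2).

Here 1⇒2 is trivial, 2⇒3 holds because $X^{(0)}$ is movable, and 3⇒4 is Theorem 1(a): if 4 fails, some component has a filtration with $\iota_0\not\simeq\iota_1$ for all $j$. The next three sections prove the existence statement and 4⇒1. The plan is to describe shape morphisms into $X\times P$ by neighborhoods of $X\times P$ in $Q\times P$, where $Q$ is the Hilbert cube, with the size of the neighborhood varying over $P$.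

## 9. An expansion of $X\times P$

Let $Q=I^{\mathbb N}$ be the Hilbert cube and $X\subset Q$ a compactum. We use a neighborhood basis $N_0\supset N_1\supset\cdots$ of $X$ in $Q$ of sets $N_n=R_n\times\prod_{i>k_n}I$ with $R_n\subset I^{k_n}$ a compact polyhedron. Such a basis exists: given an open $U\supset X$, cover $X$ by the interiors of finitely many boxes contained in $U$, each a product of closed intervals that restricts only finitely many coordinates. Their union has the required form and lies in $U$. Proceed inductively, with $U$ the intersection of the interior of the previous set and the $\frac1n$-neighborhood of $X$.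

Let $\Lambda$ be the set of order preserving functions $\mu:K\to\{0,1,2,\dots\}$, that is, $\mu(\tau)\le\mu(\sigma)$ for $\tau\le\sigma$. It is ordered pointwise and directed by max. For $\mu\in\Lambda$ put
$$Y_\mu=\{(x,t)\in Q\times P:x\in N_{\mu(\operatorname{car}t)}\}=\bigcup_\sigma N_{\mu(\sigma)}\times\sigma .$$
The two descriptions agree: if $t\in\sigma$, then $\operatorname{car}t\le\sigma$ and $N_{\mu(\sigma)}\subset N_{\mu(\operatorname{car}t)}$. For $\mu\le\mu'$ we have $X\times P\subset Y_{\mu'}\subset Y_\mu$.

*Example.* If $P=[0,\infty)$ with vertices $0,1,2,\dots$, $\mu(\{i\})=i$ and $\mu([i,i+1])=i+1$, then $Y_\mu$ consists of $N_i$ over the vertex $i$ and of $N_{i+1}$ over the open edge from $i$ to $i+1$.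

*Topology.* Since $Q$ is compact, $Q\times P$ has the weak topology with respect to the sets $Q\times\sigma$. The set $Y_\mu\cap(Q\times\sigma)=\bigcup_{\tau\le\sigma}N_{\mu(\tau)}\times\tau$ is compact. So $Y_\mu$ is closed in $Q\times P$, and it has the weak topology with respect to the compacta $N_{\mu(\sigma)}\times\sigma$. In the same way $Y_\mu\times I$ has the weak topology with respect to the sets $N_{\mu(\sigma)}\times\sigma\times I$. Put $Y_\mu(\partial\sigma)=\bigcup_{\tau<\sigma}N_{\mu(\tau)}\times\tau$.

**Lemma 6.** *The inclusions $X\times P\to Y_\mu$, $\mu\in\Lambda$, with inclusions as bonding maps, form an HPol-expansion.*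

*Proof.* **Step 1: CW type.** The part of $Y_\mu$ over the $d$-skeleton arises from the part over the $(d-1)$-skeleton by attaching $\bigsqcup N_{\mu(\sigma)}\times\sigma$, $\dim\sigma=d$, along $\bigsqcup N_{\mu(\sigma)}\times\partial\sigma$. The inclusion of the latter is a closed cofibration between spaces of CW type, since $N_n$ is homotopy equivalent to $R_n$. Adjunctions along closed cofibrations and unions of sequences of closed cofibrations preserve CW type. So $Y_\mu$ has CW type.

**Step 2: (E1), by extending maps over one simplex at a time.** We use the following: *a map from a closed subset of a compact metrizable space to a polyhedron $R$ extends to a neighborhood*. Indeed, the image is compact, so it lies in a finite subpolyhedron, which is a compact ANR. Let $h:X\times P\to R$ be given. We construct $\mu\in\Lambda$ and an extension $\hat h:Y_\mu\to R$ of $h$ by induction on $\dim\sigma$. Assume $\mu$ and $\hat h$ have been found on the proper faces of $\sigma$. The maps $h$ on $X\times\sigma$ and $\hat h$ on $Y_\mu(\partial\sigma)$ agree on the intersection $X\times\partial\sigma$. So they define a map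 on a compact subset of $Q\times\sigma$, and it extends to a neighborhood $V$ of this subset. By compactness of $\sigma$ and $X$ there is $k\ge\max_{\tau<\sigma}\mu(\tau)$ with $N_k\times\sigma\subset V$. Put $\mu(\sigma)=k$ and use the extension on $N_k\times\sigma$. On $N_k\times\partial\sigma\subset Y_\mu(\partial\sigma)$ it agrees with the $\hat h$ already constructed. By the weak topology $\hat h$ is continuous, and it restricts to $h$.

**Step 3: (E2), the same for homotopies.** Let $u,v:Y_\mu\to R$ and let $h:X\times P\times I\to R$ be a homotopy from $u|_{X\times P}$ to $v|_{X\times P}$. We construct $\mu'\ge\mu$ and a homotopy $Y_{\mu'}\times I\to R$ from $u|$ to $v|$ that extends $h$, by induction on $\dim\sigma$. For $\sigma$ we are given a map on the compact set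
$$(X\times\sigma\times I)\cup(Y_{\mu'}(\partial\sigma)\times I)\cup(N_{\mu(\sigma)}\times\sigma\times\partial I)\subset Q\times\sigma\times I,$$
namely $h$, the homotopy already constructed, and $u,v$. These agree on intersections because the earlier homotopy extends $h$ and begins with $u$ and ends with $v$. Extend to a neighborhood, and choose $\mu'(\sigma)=k$ with $k\ge\mu(\sigma)$, $k\ge\max_{\tau<\sigma}\mu'(\tau)$ and $N_k\times\sigma\times I$ inside this neighborhood. The restriction to $N_k\times\sigma\times I$ agrees with the earlier homotopy on $N_k\times\partial\sigma\times I$ and with $u,v$ at the ends. $\blacksquare$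

**Translation of the universal property.** By (S2), a shape morphism $H:Z\to X\times P$ is a compatible family of classes $[H_\mu]\in[Z,Y_\mu]$, $\mu\in\Lambda$. Taking for $P$ a point, a shape morphism $F:Z\to X$ is a compatible family $[f_n]\in[Z,N_n]$. By (S1), a shape morphism $G:Z\to P$ is a class $[g]\in[Z,P]$. The projection $\pi_P$ is the restriction of $\operatorname{pr}_P:Y_\mu\to P$. If $\mu\ge n$ everywhere, then $\pi_X$ followed by $X\subset N_n$ is the restriction of $\operatorname{pr}_Q:Y_\mu\to N_n$. So $S[\pi_X]H=F$ and $S[\pi_P]H=G$ mean:
$$\operatorname{pr}_PH_\mu\simeq g\ \text{ for all }\mu,\qquad \operatorname{pr}_QH_\mu\simeq f_n:Z\to N_n\ \text{ whenever }\mu\ge n. \tag{8}$$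

## 10. Existence for all compacta and all polyhedra

Let $F=([f_n])$ and $g:Z\to P$ be given. Since $f_n\simeq f_{n+1}$ in $N_n$, we concatenate such homotopies to a map $\varphi:Z\times[0,\infty)\to Q$ with
$$\varphi(z,n)=f_n(z),\qquad\varphi(Z\times[n,\infty))\subset N_n .$$
We would like to set $H_\mu(z)=(\varphi(z,\mu(\operatorname{car}g(z))),g(z))$, which lies in $Y_\mu$. But $t\mapsto\mu(\operatorname{car}t)$ is not continuous: it is an integer that drops when $t$ passes from the interior of a simplex to its boundary. We need a continuous function that is at least as large, and for this we first move $t$ a little.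

**Step 1: the map $\psi$ and the function $\rho_\mu$.** For $\tau\in K$ let $b_\tau$ be its barycenter. Write $t\in P$ uniquely as $t=\sum_\tau s_\tau(t)b_\tau$ with barycentric coordinates with respect to the barycentric subdivision. Then $\{\tau:s_\tau(t)>0\}$ is a chain, and $\operatorname{car}t$ is its largest element. Put $\epsilon_\tau=2^{-\dim\tau-2}$ and $e_\tau=\max(s_\tau-\epsilon_\tau,0)$. The dimensions in a chain are distinct, so the sum of $\epsilon_\tau$ over the chain is at most $\sum_{d\ge0}2^{-d-2}=\frac12$, and $\sum_\tau e_\tau(t)\ge1-\frac12>0$. Define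
$$\psi(t)=\sum_\tau\frac{e_\tau(t)}{\sum_{\tau'}e_{\tau'}(t)}\,b_\tau,\qquad\rho_\mu(t)=\sum_\tau\min\big(1,s_\tau(t)/\epsilon_\tau\big)\,\mu(\tau).$$
On each simplex of the subdivision these are finite sums of continuous functions, so $\psi:P\to P$ and $\rho_\mu:P\to[0,\infty)$ are continuous. The carrier of $\psi(t)$ is the largest $\tau$ with $s_\tau(t)>\epsilon_\tau$; in particular $\operatorname{car}\psi(t)\le\operatorname{car}t$. So the straight-line homotopy from $t$ to $\psi(t)$ stays in the closed simplex $\operatorname{car}t$, and $\psi\simeq\mathrm{id}$. The summand of $\rho_\mu(t)$ for $\tau=\operatorname{car}\psi(t)$ is $\mu(\tau)$, hence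
$$\rho_\mu(t)\ge\mu(\operatorname{car}\psi(t)). \tag{9}$$
Clearly $\rho_\mu\le\rho_{\mu'}$ if $\mu\le\mu'$.

*Example.* Let $P=[0,1]$ with $\mu=0$ at both vertices and $\mu=5$ on the edge $\tau$. Then $\epsilon_\tau=\frac18$ and, for $t\le\frac12$, $s_\tau(t)=2t$. For $t\le\frac1{16}$ we have $\psi(t)=0$, and on $[0,\frac1{16}]$ the function $\rho_\mu$ climbs from $0$ to $5$. Only after that does $\psi(t)$ leave the vertex.

**Step 2: the morphism $H^{\varphi,g}$.** Put
$$H^{\varphi,g}_\mu(z)=\big(\varphi(z,\rho_\mu(g(z))),\ \psi(g(z))\big).$$
By (9) the first coordinate lies in $N_{\mu(\operatorname{car}\psi(g(z)))}$, so $H^{\varphi,g}_\mu$ is a map $Z\to Y_\mu$. Inserting a homotopy $g_s$ for $g$ we see that its class depends only on $\varphi$ and $[g]$. For $\mu\le\mu'$, $H_{\mu'}^{\varphi,g}\simeq H_\mu^{\varphi,g}$ in $Y_\mu$ by the homotopy with first coordinate $\varphi\big(z,(1-s)\rho_\mu(g(z))+s\rho_{\mu'}(g(z))\big)$ and second coordinate $\psi(g(z))$. It stays in $Y_\mu$, because the time parameter is at least $\rho_\mu(g(z))\ge\mu(\operatorname{car}\psi(g(z)))$. So the classes are compatible and define a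 shape morphism $H^{\varphi,g}:Z\to X\times P$.

**Step 3: its projections.** We check (8). First, $\operatorname{pr}_PH^{\varphi,g}_\mu=\psi g\simeq g$. Secondly, if $\mu\ge n$, then $\rho_\mu\ge n$ by (9), so moving the time parameter linearly to $n$ gives $\varphi(z,\rho_\mu(g(z)))\simeq\varphi(z,n)=f_n(z)$ in $N_n$. This proves the existence statement of Theorem 5, for all $X$ and $P$. Consequently, only uniqueness can fail.

## 11. Uniqueness under condition 4

Let $P$ satisfy condition 4, let $H=([H_\mu])$ satisfy (8) for $F=([f_n])$ and $g$, and let $\varphi$ be as in Section 10. We show that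
$$[H_\mu]=[H_\mu^{\varphi,g}]\quad\text{in }[Z,Y_\mu],\ \text{for every }\mu\in\Lambda. \tag{10}$$
The right-hand side depends only on the choice of $\varphi$ for $F$ and on $[g]$, so this gives uniqueness.

It is good to see first what comes for free and what does not. Up to homotopy, both sides can be brought to the form $(a,\hat g)$ and $(b,\hat g)$ with the same second coordinate, and for every fixed $j$ the maps $a,b$ are homotopic in $N_j$ if they come from sufficiently high indices. If $\mu$ is bounded by $j$, for instance if $P$ is compact, such a homotopy together with the constant homotopy of $\hat g$ runs in $Y_\mu$, and we are done. If $\mu$ is unbounded, no $j$ is large enough, and we have no control over how the homotopies in the various $N_j$ fit together. By Theorem 1 this difficulty is real. Condition 4 helps as follows. Over $L=\{\mu\le j\}$ a homotopy in $N_j$ is good enough, and $\iota_0\simeq\iota_1$ says that $P$ can be moved through itself so that we need to change from $a$ to $b$ only while the point of $P$ is in $L$.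

**Step 1: the motion of $P$ provided by condition 4.** Fix $\mu$. Let $P_\alpha=|K_\alpha|$ be the components of $P$. Since $\mu$ is order preserving, the sets $\{\sigma\in K_\alpha:\mu(\sigma)\le i\}$, $i=1,2,\dots$, are subcomplexes and form a filtration of $P_\alpha$. By condition 4 there is $j=j_\alpha$ such that, with $L=L_\alpha=|\{\sigma\in K_\alpha:\mu(\sigma)\le j_\alpha\}|$, there is a homotopy $\eta:P_\alpha\times I\to P_\alpha\cup_LP_\alpha$ from $\iota_0$ to $\iota_1$. Put
$$D_\alpha=(P_\alpha\times0)\cup(L\times I)\cup(P_\alpha\times1)\subset P_\alpha\times I .$$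
We claim that $t\mapsto(t,0)$ and $t\mapsto(t,1)$ are homotopic as maps $P_\alpha\to D_\alpha$. By the homotopy extension property of $(P_\alpha,L)$ there is a homotopy $G_s:P_\alpha\to(P_\alpha\times0)\cup(L\times I)$ with $G_0(t)=(t,0)$, and $G_s(t)=(t,s)$ for $t\in L$. Define $e:P_\alpha\cup_LP_\alpha\to D_\alpha$ by $e\iota_0=G_1$ and $e\iota_1(t)=(t,1)$. This is consistent, as both are $(t,1)$ for $t\in L$. Then $G_s$ is a homotopy in $D_\alpha$ from $t\mapsto(t,0)$ to $G_1=e\iota_0$, and $e\eta$ is a homotopy from $e\iota_0$ to $e\iota_1$. Their concatenation proves the claim. Write it as $(k,l):P_\alpha\times I\to D_\alpha$ with $k:P_\alpha\times I\to P_\alpha$ and $l:P_\alpha\times I\to I$. Then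
$$k(t,s)\in L\ \text{ whenever } 0<l(t,s)<1;\qquad(k,l)(t,0)=(t,0),\quad(k,l)(t,1)=(t,1). \tag{11}$$

**Step 2: an index high enough for the motion.** During the motion a point of $\sigma$ travels through $k(\sigma\times I)$, and its first coordinate must be small enough for all places it visits. For $\sigma\in K_\alpha$ put
$$\mu'(\sigma)=\max\big(\{j_\alpha\}\cup\{\mu(\operatorname{car}y):y\in k(\sigma\times I)\}\big).$$
The maximum exists, because the compact set $k(\sigma\times I)$ lies in a finite subcomplex. If $\tau\le\sigma$, then $k(\tau\times I)\subset k(\sigma\times I)$, so $\mu'$ is order preserving. As $k(t,0)=t$, we have $\mu'\ge\mu$. So $\mu'\in\Lambda$, and $\mu'\ge j_\alpha$ on $K_\alpha$.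

**Step 3: a common second coordinate.** Write a representative of $[H_{\mu'}]$ as $(a,g'):Z\to Y_{\mu'}$. By (8), $g'\simeq g$. Put $\hat g=\psi g'$. The straight-line homotopy from $g'(z)$ to $\psi(g'(z))$ stays in the closed simplex $\operatorname{car}g'(z)$, so the carriers of its points are faces of $\operatorname{car}g'(z)$. Since $a(z)\in N_{\mu'(\operatorname{car}g'(z))}$, this homotopy with first coordinate $a$ fixed stays in $Y_{\mu'}$. Hence $(a,g')\simeq(a,\hat g)$ in $Y_{\mu'}$. On the other hand $H_{\mu'}^{\varphi,g'}=(b,\hat g)$ with $b(z)=\varphi(z,\rho_{\mu'}(g'(z)))$. Since $(a,\hat g)$ and $(b,\hat g)$ are maps into $Y_{\mu'}$,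
$$a(z),\,b(z)\in N_{\mu'(\operatorname{car}\hat g(z))}\quad\text{for all }z\in Z. \tag{12}$$

**Step 4: $a$ and $b$ are homotopic in $N_{j_\alpha}$ over $P_\alpha$.** Let $Z_\alpha=g'^{-1}(P_\alpha)$. These sets form a partition of $Z$ into open and closed sets, and $\hat g(Z_\alpha)\subset P_\alpha$. We show that on $Z_\alpha$ both maps are homotopic to $f_{j_\alpha}$ in $N_{j_\alpha}$.

For $b$: on $P_\alpha$ we have $\rho_{\mu'}\ge j_\alpha$ by (9), because $\mu'\ge j_\alpha$ on $K_\alpha$. Moving the time parameter linearly to $j_\alpha$ gives $b\simeq\varphi(\cdot,j_\alpha)=f_{j_\alpha}$ in $N_{j_\alpha}$.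

For $a$: we cannot apply (8) to $\mu'$ itself, since $\mu'$ may be smaller than $j_\alpha$ on other components. Let $\mu''=\max(\mu',j_\alpha)$, with $j_\alpha$ regarded as a constant function on $K$. By compatibility there is a homotopy in $Y_{\mu'}$ from $(a,g')$ to a representative of $H_{\mu''}$. For $z\in Z_\alpha$ its second coordinate starts in $P_\alpha$, hence stays in $P_\alpha$, where $\mu'\ge j_\alpha$. So its first coordinate stays in $N_{j_\alpha}$, and $a\simeq\operatorname{pr}_QH_{\mu''}$ on $Z_\alpha$ in $N_{j_\alpha}$. Finally $\operatorname{pr}_QH_{\mu''}\simeq f_{j_\alpha}$ in $N_{j_\alpha}$ by (8), as $\mu''\ge j_\alpha$.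

So there is $\theta:Z_\alpha\times I\to N_{j_\alpha}$ with $\theta(z,0)=a(z)$ and $\theta(z,1)=b(z)$.

**Step 5: the homotopy in $Y_\mu$.** Define on $Z_\alpha\times I$
$$\Omega(z,s)=\Big(\theta\big(z,l(\hat g(z),s)\big),\ k(\hat g(z),s)\Big)\in Q\times P .$$
By (11), $\Omega(z,0)=(a(z),\hat g(z))$ and $\Omega(z,1)=(b(z),\hat g(z))$. We claim that $\Omega(z,s)\in Y_\mu$. Let $w=\hat g(z)$ and $y=k(w,s)$.

- If $0<l(w,s)<1$, then $y\in L_\alpha$ by (11), so $\mu(\operatorname{car}y)\le j_\alpha$, and the first coordinate lies in $N_{j_\alpha}\subset N_{\mu(\operatorname{car}y)}$.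
- If $l(w,s)\in\{0,1\}$, the first coordinate is $a(z)$ or $b(z)$, which lies in $N_{\mu'(\operatorname{car}w)}$ by (12). Since $y\in k(\operatorname{car}(w)\times I)$, we have $\mu'(\operatorname{car}w)\ge\mu(\operatorname{car}y)$, so it lies in $N_{\mu(\operatorname{car}y)}$.

The homotopies for the various $\alpha$ combine to a homotopy $(a,\hat g)\simeq(b,\hat g)$ in $Y_\mu$ on all of $Z$.

**Step 6: assembling.** In $Y_\mu$ we obtain
$$H_\mu\simeq H_{\mu'}\simeq(a,\hat g)\simeq(b,\hat g)=H_{\mu'}^{\varphi,g'}\simeq H_{\mu'}^{\varphi,g}\simeq H_\mu^{\varphi,g}.$$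
The first relation is compatibility of $H$, the second is Step 3, the third is Step 5, and the last two hold by Section 10, Step 2, using $g'\simeq g$. This is (10). So 4⇒1 holds, and Theorem 5 is proved. $\blacksquare$

## 12. Finitely dominated components, and the simply connected and one-dimensional cases

**Corollary 7.** *If every component of $P$ is homotopy dominated by a finite complex, then $X\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$ for every compactum $X$.*

*Proof.* We verify condition 4. Let $P_0$ be a component. Then $\mathrm{id}_{P_0}$ is homotopic to a map $r:P_0\to P_0$ that factors through a finite complex, so $r$ has image in a compact set. This set lies in a finite subcomplex, hence in some $L_j$ of any given filtration. In $P_0\cup_{L_j}P_0$ we get $\iota_0\simeq\iota_0r=\iota_1r\simeq\iota_1$. Apply Theorem 5. $\blacksquare$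

**Corollary 8.** *Let every component of $P$ be simply connected or of dimension $\le1$. The following are equivalent:*

- *(i) $X\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$ for all compacta $X$;*
- *(ii) for all movable compacta $X$;*
- *(iii) for all movable continua $X$;*
- *(iv) for $X=X^{(1)}$;*
- *(v) $\bigoplus_nH_n(P_0;\mathbb Z)$ is finitely generated for each component $P_0$ of $P$;*
- *(vi) each component of $P$ is homotopy equivalent to a finite polyhedron.*

*Proof.* (i)⇒(ii)⇒(iii) is clear, and (iii)⇒(iv) holds because $X^{(1)}$ is a movable continuum. (iv)⇒(v) is Corollary 4. (v)⇒(vi): a simply connected CW complex with finitely generated total homology is homotopy equivalent to a finite one (Hatcher, *Algebraic Topology*, Prop. 4C.1), hence to a finite polyhedron. A connected graph is homotopy equivalent to a wedge of circles, whose $H_1$ is free on the circles, so the wedge is finite if $H_1$ is finitely generated. (vi)⇒(i) is Corollary 7. $\blacksquare$
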